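# A genus-two surface invariant under a hyperbolic automorphism of the four-torus

## 1. Invariant graphs over the cat map

Let $B=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. Its eigenvalues are $\lambda=\frac{3+\sqrt5}{2}$ and $\lambda^{-1}$, so neither lies on the unit circle. Let $f_B$ be the map of $\mathbb T^2=\mathbb R^2/\mathbb Z^2$ induced by $B$, and consider $f_B\times f_B$ on $\mathbb T^4$. Some invariant compact sets are visible at once: the point $0$, the diagonal $\{(x,x)\}$, the graph $\{(x,Bx)\}$. The last two are surfaces, but linear ones. Let us look for a less boring invariant surface, namely the graph of a continuous map $u:\mathbb T^2\to\mathbb T^2$.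

Since $(x,u(x))\mapsto(Bx,Bu(x))$, the graph is invariant exactly when $u(Bx)=Bu(x)$. Lift $u$ to $\tilde u:\mathbb R^2\to\mathbb R^2$. There is an integer matrix $C$ with $\tilde u(x+\ell)=\tilde u(x)+C\ell$ for $\ell\in\mathbb Z^2$, so $\psi(x)=\tilde u(x)-Cx$ is periodic, hence bounded. The function $\tilde u(Bx)-B\tilde u(x)$ is continuous and integer-valued, so it is a constant $\ell$, and
$$(CB-BC)x=B\psi(x)-\psi(Bx)+\ell .$$
The right side is bounded and the left side is linear, so $CB=BC$ and $\psi(Bx)=B\psi(x)+\ell$. Since $\det(I-B)=-1$, we may put $w=(I-B)^{-1}\ell$, and $\psi'=\psi-w$ satisfies $\psi'(B^kx)=B^k\psi'(x)$ for all $k\in\mathbb Z$. If $\psi'(x)$ has coordinates $(\alpha,\beta)$ in an eigenbasis of $B$, then $B^k\psi'(x)$ has coordinates $(\lambda^k\alpha,\lambda^{-k}\beta)$. These stay bounded over all $k\in\mathbb Z$ only if $\alpha=\beta=0$. So $\psi'=0$ and $\tilde u(x)=Cx+w$. The graph is a translate of the linear torus $\{(x,Cx)\}$.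

Only continuity of $u$ was used. The topology of the graph forced $\tilde u$ to be a linear map plus something bounded, and hyperbolicity killed the bounded part. Is every invariant manifold linear?

Hirsch asked about the nature of the compact sets invariant under hyperbolic toral automorphisms, and in this context one asks the following. *Is there a hyperbolic automorphism $f_A$ of some $\mathbb T^d$ and a compact set $K$ with $f_A(K)=K$ that is a topologically embedded closed connected manifold of positive dimension, but neither a subtorus nor a translate of one?* The question is taken from the paper "Hyperbolic Pseudo-Anosov Maps A. E. Embed Into A Toral Automorphism". Under any one of several smoothness assumptions on $K$ it is known that $K$ must be a subtorus, so an example has to be non-smooth as an embedding. We shall see that examples exist, already for $d=4$, with $K$ a surface of genus 2.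

## 2. Hyperbolic automorphisms, subtori, and the two theorems

**Definition (hyperbolic).** An invertible linear map $L$ of a finite-dimensional real vector space $X$ is hyperbolic if it has no eigenvalue of modulus $1$. Then $X=E^s\oplus E^u$, where $E^s$ and $E^u$ are the sums of the generalized eigenspaces with $|\lambda|<1$ and $|\lambda|>1$, and $\|L^k|_{E^s}\|\to0$, $\|L^{-k}|_{E^u}\|\to0$ as $k\to\infty$. For hyperbolic $A\in GL(d,\mathbb Z)$ we write $f_A$ for the induced automorphism of $\mathbb T^d=\mathbb R^d/\mathbb Z^d$.

**Fact 1.** Let $L$ be hyperbolic. If $(L^kv)_{k\ge0}$ is bounded, then $v\in E^s$. If $(L^kv)_{k\in\mathbb Z}$ is bounded, then $v=0$.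

Indeed, write $v=v_s+v_u$. If $(L^kv)_{k\ge0}$ is bounded, then so is $(L^kv_u)_{k\ge0}$, and $v_u=L^{-k}(L^kv_u)\to0$. So $v_u=0$. The second claim follows by applying this also to $L^{-1}$.

**Fact 2.** Choose $\varepsilon_0>0$ with $\varepsilon_0\,(1+\max(\|A\|,\|A^{-1}\|))<1$ and let $0<\varepsilon\le\varepsilon_0$. If $\operatorname{dist}(f_A^kx,f_A^ky)\le\varepsilon$ for all $k\ge0$, then $y=x+v$ mod $\mathbb Z^d$ with $|v|\le\varepsilon$ and $v\in E^s$. If the inequality holds for all $k\in\mathbb Z$, then $y=x$.

Let $v$ be a shortest vector representing $y-x$, so $|v|\le\varepsilon$. Suppose $|A^kv|\le\varepsilon$. A shortest vector $w$ representing $f_A^{k+1}y-f_A^{k+1}x$ has $|w|\le\varepsilon$ and differs from $A^{k+1}v$ by an integer vector of norm at most $(\|A\|+1)\varepsilon<1$. So $A^{k+1}v=w$, and $|A^{k+1}v|\le\varepsilon$. By induction $A^kv$ is bounded for $k\ge0$; in the two-sided case the same argument with $A^{-1}$ gives boundedness for all $k\in\mathbb Z$. Now use Fact 1.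

A homeomorphism $g$ of a compact metric space is **expansive** if for some $\varepsilon>0$ two different points never stay within $\varepsilon$ of each other under all $g^k$, $k\in\mathbb Z$. The property does not depend on the metric. By Fact 2, $f_A$ is expansive, and so is its restriction to any invariant compact set. A rotation of a circle is not expansive.

**Definition (subtorus).** Let $V\subset\mathbb R^d$ be spanned by integer vectors. Then $V\cap\mathbb Z^d$ is a lattice in $V$, and $T_V=V/(V\cap\mathbb Z^d)\subset\mathbb T^d$ is a subtorus. The subtori are exactly the compact connected subgroups of $\mathbb T^d$.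

For example, $V=\{(x,Cx)\}\subset\mathbb R^4$ gives the linear tori of Section 1. A basis of $V\cap\mathbb Z^d$ extends to a basis of $\mathbb Z^d$, so the image of $\mathbb Z^d$ in $\mathbb R^d/V$ is a lattice and $\mathbb T^d/T_V$ is a torus with universal cover $\mathbb R^d/V$. Consequently a sufficiently short vector of $V+\mathbb Z^d$ lies in $V$.

Now the matrices. Let $E=\{x\in\mathbb R^3:\sum x_i=0\}$, $\Lambda=E\cap\mathbb Z^3\cong\mathbb Z^2$ and $\mathbf 1=(1,1,1)$. With indices mod 3, define
$$N:\mathbb R^3\to\mathbb R^3,\qquad Ne_i=e_{i+1}-e_{i+2}. \tag{1}$$
Then $N\mathbb R^3\subset E$, $N\mathbb Z^3\subset\Lambda$, $N^T=-N$ and $N\mathbf 1=0$. Moreover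
$$N^2e_i=(e_{i+2}-e_i)-(e_i-e_{i+1})=\mathbf 1-3e_i,$$
so $N^2=-3$ on $E$. Hence $|Nx|^2=-\langle N^2x,x\rangle=3|x|^2$ on $E$: there $N$ multiplies lengths by $\sqrt3$, and $(N|_E)^{-1}$ has norm $1/\sqrt3$. For $n\ge1$ put, on $E\oplus E\supset\Lambda\oplus\Lambda\cong\mathbb Z^4$,
$$\mathcal V=\begin{pmatrix}I&0\\ nN&I\end{pmatrix},\quad \mathcal W=\begin{pmatrix}I&-nN\\0&I\end{pmatrix},\quad A_n=\mathcal W\mathcal V=\begin{pmatrix}(1+3n^2)I&-nN\\ nN&I\end{pmatrix}. \tag{2}$$
Each factor preserves $\Lambda^2$ and has determinant 1. Multiplying out $\mathcal V^{-1}\mathcal W^{-1}$ gives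
$$A_n^{-1}=\begin{pmatrix}I&nN\\-nN&(1+3n^2)I\end{pmatrix},\qquad A_n+A_n^{-1}=(2+3n^2)I .$$
So every eigenvalue satisfies $\lambda+\lambda^{-1}=2+3n^2>2$. A number of modulus 1 has $|\lambda+\lambda^{-1}|\le2$, so $A_n$ is hyperbolic. In the basis $e_1-e_2,\ e_2-e_3$ of $\Lambda$ one finds $N(e_1-e_2)=e_1+e_2-2e_3$ and $N(e_2-e_3)=-2e_1+e_2+e_3$, that is, $N=\begin{pmatrix}1&-2\\2&-1\end{pmatrix}$. For example,
$$A_8=\begin{pmatrix}193&0&-8&16\\0&193&-16&8\\8&-16&1&0\\16&-8&0&1\end{pmatrix}.$$

**Theorem 1.** For every $n\ge8$ the hyperbolic automorphism $f_{A_n}$ of $\mathbb T^4=(E/\Lambda)^2$ has a compact invariant set $K$, $f_{A_n}(K)=K$, which is a topologically embedded closed connected orientable surface of genus $2$. In particular $K$ is not a translate of a subtorus.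

**Theorem 2.** Let $f_A$ be any hyperbolic automorphism of $\mathbb T^d$. Let $K=f_A(K)$ be an embedded closed connected $m$-manifold, $m\ge1$. Let $r$ be the rank of the image of $H_1(K;\mathbb Z)\to H_1(\mathbb T^d;\mathbb Z)$, and let $V\subset\mathbb R^d$ be the real span of this image.

(a) $K$ lies in a translate of the $r$-dimensional subtorus $T_V=V/(V\cap\mathbb Z^d)$. Moreover $m\le r$, and if $m=r$ then $K$ is that translate. In particular, if $b_1(K)\le m$ (e.g. $K$ is homeomorphic to a torus), then $K$ is a translate of a subtorus.

(b) $m\ne1$. If $m=2$ and $K$ is not a translate of a subtorus, then $\dim(E^s\cap V)\ge2$ and $\dim(E^u\cap V)\ge2$, so $d\ge r\ge4$ and $b_1(K)\ge4$.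

(c) Examples with $K$ not a translate of a subtorus do not exist for $d\le3$, and exist for $d=4$ and every $d\ge6$. More precisely they exist with $(m,d)=(2+j,\,4+j+l)$ for all $j,l\in\{0,2,3,4,\dots\}$.

So $d=4$ in Theorem 1 is optimal, and genus 2 is the least possible genus of an orientable surface example. The case $d=5$ is not decided here.

We begin with the restrictions in Theorem 2, because they tell us where to look for an example.

## 3. Homology confines an invariant manifold to a subtorus

This section proves Theorem 2(a) and the case $m=1$ of (b). The computation of Section 1 is repeated in the directions that the homology of $K$ does not see.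

**Step 1: the span of the homology is $A$-invariant.** Let $g=f_A|_K$ and let $i:K\to\mathbb T^d$ be the inclusion. On $H_1$ we have $Ai_*=i_*g_*$, and $g_*$ is invertible. So $A$ maps the image of $i_*$ onto itself, and $AV=V$.

**Step 2: $K$ is constant modulo $T_V$.** If $r=d$, then $T_V=\mathbb T^d$ and there is nothing to show. Let $r<d$. The map $\bar A$ induced by $A$ on $\mathbb R^d/V$ is hyperbolic, since its eigenvalues are among those of $A$, and it induces an automorphism of the torus $\mathbb T^d/T_V$. The map $j:K\to\mathbb T^d/T_V$ is zero on $H_1$ by the choice of $V$. Since the fundamental group of a torus is its $H_1$, $j$ is trivial on $\pi_1$, so it lifts to $\hat\jmath:K\to\mathbb R^d/V$. Both $\hat\jmath g$ and $\bar A\hat\jmath$ lift the same map $jg$, and $K$ is connected, so $\hat\jmath g=\bar A\hat\jmath+\ell$ with a constant $\ell$. As $1$ is not an eigenvalue of $\bar A$, put $w=(I-\bar A)^{-1}\ell$. Then $\hat\jmath'=\hat\jmath-w$ satisfies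
$$\hat\jmath'g=\bar A\hat\jmath+\ell-w=\bar A\hat\jmath'+(\bar Aw+\ell-w)=\bar A\hat\jmath' .$$
So $\hat\jmath'(K)$ is compact and $\bar A$-invariant, all full orbits in it are bounded, and Fact 1 gives $\hat\jmath'\equiv0$. Thus $j$ is constant, that is, $K\subset x+T_V$ for some $x$.

**Step 3: compare dimensions.** By invariance of domain, an $m$-manifold embedded in the $r$-manifold $x+T_V$ has $m\le r$. If $m=r$, then $K$ is open in $x+T_V$; it is also closed, and $x+T_V$ is connected, so $K=x+T_V$. If $b_1(K)\le m$, then $r\le b_1(K)\le m\le r$ and equality holds. The torus of dimension $m$ has $b_1=m$. This proves (a).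

**Step 4: circles.** Let $m=1$. Then $K$ is a circle, so $r\le1$, and $r\ge m=1$ by (a). So $A$ acts on $V\cap\mathbb Z^d\cong\mathbb Z$ by $\pm1$, which is an eigenvalue of modulus 1. This contradicts hyperbolicity, so $m\ne1$.

## 4. A tripod needs two stable dimensions

This section proves Theorem 2(b) for $m=2$, and the non-existence for $d\le3$ in (c).

A pseudo-Anosov map of a closed surface preserves two transverse singular foliations, stable and unstable. It contracts stable arcs (their images under $g^k$ have diameter tending to $0$ as $k\to\infty$), and its inverse contracts unstable arcs. At each point $x$ the stable leaf consists of $p(x)$ arcs leaving $x$, called prongs. At ordinary points $p(x)=2$; the finitely many other points are singular. The Euler–Poincaré formula says $\sum_x(2-p(x))=2\chi$. For example, glue six quarter-planes cyclically around a point, to a total angle of $3\pi$. The lines parallel to one side of the first quarter-plane continue to a foliation, and the rays of this foliation that leave the center point are at angles $0,\pi,2\pi$: three prongs.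

We use a theorem of Hiraide (Osaka J. Math. 27 (1990)) and Lewowicz (Bol. Soc. Bras. Mat. 20 (1989)); in our situation, where $\chi<0$, it says that an expansive homeomorphism of a closed orientable surface is topologically conjugate to a pseudo-Anosov map.

Let $m=2$ and let $K$ not be a translate of a subtorus.

**Step 1: the Euler characteristic is negative.** By (a), $r\ge2$ and $r\ne2$, so $b_1(K)\ge r\ge3$. Hence $\chi(K)\le1-b_1(K)+1<0$.

**Step 2: find a stable tripod in $K$.** The restriction $g=f_A|_K$ is expansive. If $K$ is orientable, $g$ is conjugate to a pseudo-Anosov map, and by the Euler–Poincaré formula some point $x$ has at least three prongs. So $x$ lies in a tripod $Y$ (three arcs that share the endpoint $x$ and nothing else) with $\operatorname{diam}g^k(Y)\to0$ as $k\to\infty$.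

If $K$ is not orientable, let $P:\tilde K\to K$ be the orientation double cover, $\tau$ its deck involution, and $\tilde g$ the lift of $g$ acting on local orientations. Fix a metric on $\tilde K$, and $c>0$ with $\operatorname{dist}(\tilde x,\tau\tilde x)\ge c$ for all $\tilde x$. Then $\tilde g$ is expansive: if two orbits stay very close, so do their projections, which therefore agree; the two points are then equal or exchanged by $\tau$, and the latter is excluded by $c$. Also $\chi(\tilde K)=2\chi(K)<0$. So $\tilde K$ contains a stable tripod $\tilde Y$ for $\tilde g$. Replace it by a forward iterate of diameter less than $c$. Then $P$ is injective on $\tilde Y$, and $Y=P(\tilde Y)$ is a tripod in $K$ with $\operatorname{diam}g^k(Y)\to0$.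

**Step 3: put the tripod into $E^s\cap V$.** Let $\varepsilon>0$ be small. Replacing $(x,Y)$ by a forward iterate, we may assume that $f_A^k(Y)$ lies within $\varepsilon$ of $f_A^k(x)$ for all $k\ge0$. By Fact 2, each $y\in Y$ is $x+v(y)$ mod $\mathbb Z^d$ with $v(y)\in E^s$ and $|v(y)|\le\varepsilon$, and $y\mapsto v(y)$ is continuous and injective. By (a), $y-x\in T_V$, so $v(y)\in V+\mathbb Z^d$; being short, $v(y)$ lies in $V$. So $Y$ embeds in $E^s\cap V$. A tripod does not embed in a line, so $\dim(E^s\cap V)\ge2$.

**Step 4: conclude.** Applying Steps 2 and 3 to $f_A^{-1}$ gives $\dim(E^u\cap V)\ge2$. Hence $b_1(K)\ge r=\dim V\ge4$ and $d\ge r\ge4$. This proves (b). An orientable surface example therefore has genus at least 2.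

**Step 5: dimensions at most 3.** For $d=1$, $GL(1,\mathbb Z)=\{\pm1\}$ contains no hyperbolic matrix. For $d=2,3$: $m\le d$ by (a); $m=1$ is impossible; $m=d$ gives $r=d$ and $K=\mathbb T^d$; and $m=2$, $d=3$ gives only translates of subtori by (b). So there are no examples with $d\le3$.

The smallest candidate is now clear: a surface of genus 2 in $\mathbb T^4$, carrying a pseudo-Anosov map, with $H_1(K)\to H_1(\mathbb T^4)$ of full rank 4. The plan is to build a flat surface $S$ with an affine map $\varphi$, and a continuous $\underline h:S\to\mathbb T^4$ with $\underline h\varphi=f_A\underline h$. The hard part will be the injectivity of $\underline h$.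

## 5. The honeycomb graph

The torus is $(E/\Lambda)^2$, so we want a surface that maps into a product of two copies of $E/\Lambda$. A product of two graphs is 2-dimensional, and $E/\Lambda$ contains a natural graph, the honeycomb modulo translations.

Let $\Theta$ be the graph with vertices $P,Q$ and three edges $e_1,e_2,e_3$ of length 1 oriented from $P$ to $Q$. Put
$$\bar\Theta=\{z+se_i:\ z\in\Lambda,\ s\in[0,1],\ i=1,2,3\}\subset\mathbb R^3 .$$
A point with $0<s<1$ has exactly one non-integer coordinate, which determines $i$, $s$ and $z$. Sending $z+se_i$ to the point at position $s$ on $e_i$ therefore makes $\bar\Theta$ a covering of $\Theta$ with deck group $\Lambda$ acting by translations. The vertices over $P$ are the points of $\Lambda$ (coordinate sum 0); those over $Q$ are the points of $\Lambda+e_1$ (coordinate sum 1). At a vertex $\omega$ the three edges are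
$$\omega+s\sigma e_i,\quad s\in[0,1],\qquad \sigma=+1\text{ over }P,\quad \sigma=-1\text{ over }Q .$$
The graph is connected, because the differences $e_i-e_j$ generate $\Lambda$. Projected to $E$ it is the honeycomb. One hexagon is
$$0,\ e_1,\ e_1-e_2,\ e_1-e_2+e_3,\ e_3-e_2,\ e_3,\ 0 .$$

**Short loops.** *Every closed piecewise linear path of length $<3$ in $\bar\Theta$ is null-homotopic in $\bar\Theta$.* Indeed, $\bar\Theta$ is bipartite, and two vertices are joined by at most one edge, since the difference determines $i$. So embedded cycles have length at least 4. The image of the path is a finite connected graph of total length $<3$, so it contains no embedded cycle and is a tree.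

Let $C_i=e_{i+1}\cup e_{i+2}\subset\Theta$, a circle of length 2, oriented by $Ne_i=e_{i+1}-e_{i+2}$: run along $e_{i+1}$ forwards, then along $e_{i+2}$ backwards. Going once around $C_i$ translates by $Ne_i\neq0$ in $\bar\Theta$. So the components of the preimage of $C_i$ are lines, which we call *lines over $C_i$*. A path on such a line in direction $Ne_i$ moves alternately by $e_{i+1}$ and by $-e_{i+2}$.

**Opposition (O).** *If $i\neq i'$ and $k$ is the third index, then $e_k$ is the only edge of $C_i\cap C_{i'}$, and the coefficients of $e_k$ in $Ne_i$ and $Ne_{i'}$ are opposite.* By symmetry let $i'=i+1$, so $k=i+2$. Then $Ne_i=e_{i+1}-e_k$ and $Ne_{i'}=e_k-e_i$: coefficients $-1$ and $+1$.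

## 6. Six squares forming a surface of genus two

Let $S\subset\Theta\times\Theta$ be the union of the six squares $e_i\times e_j$, $i\ne j$.

**Step 1: $S$ is a closed surface with $\chi=-2$.** The edge $e_i\times\{\text{vertex}\}$ lies in exactly the two squares $e_i\times e_j$ with $j\ne i$, and similarly for $\{\text{vertex}\}\times e_j$. At each of the four vertices, two squares are adjacent when they share an index in the same position, and the squares form one cycle
$$(1,2),(1,3),(2,3),(2,1),(3,1),(3,2).$$
So $S$ is a closed surface. It is connected, since all six squares meet at $(P,P)$, and $\chi=4-12+6=-2$. With unit squares, each vertex has **cone angle** $6\cdot\frac\pi2=3\pi$, the total angle around it. (At a corner of a cube three squares meet and the cone angle is $\frac{3\pi}2$; at an ordinary point it is $2\pi$.)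

**Step 2: a flat atlas.** The purpose is to orient $S$ and to have coordinates in which our maps will be affine. A *half-translation atlas* is one whose chart changes are $\pm\mathrm{id}+\text{const}$. For example, the quotient of $\mathbb R^2\setminus\{0\}$ by $\pm\mathrm{id}$, a cone of angle $\pi$ without its apex, has one. Lengths, straight segments and linear parts up to sign make sense in such an atlas.

Let $n_{ij}$ be the coefficient of $e_j$ in $Ne_i$. On the cylinder $B_i=e_i\times C_i$ use $(s,\theta)\in[0,1]\times\mathbb R/2\mathbb Z$, with $s$ along $e_i$ and $\theta$ along $C_i$ in direction $Ne_i$. On the cylinder $A_j=C_j\times e_j$ use $(\vartheta,t)\in\mathbb R/2\mathbb Z\times[0,1]$, with $t$ along $e_j$ and $\vartheta$ along $C_j$ in direction $-Ne_j$. On the square $e_i\times e_j$ the first system runs along $(e_i,\,n_{ij}e_j)$. Since $N^T=-N$, the coefficient of $e_i$ in $-Ne_j$ is $-n_{ji}=n_{ij}$, so the second runs along $(n_{ij}e_i,\,e_j)$. The two differ by the factor $n_{ij}=\pm1$ in both coordinates, that is, by $\pm\mathrm{id}+\text{const}$. The interiors of the $B_i$ contain the open squares and the open edges $e_i\times\{\text{vertex}\}$;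 those of the $A_j$ contain the open edges $\{\text{vertex}\}\times e_j$. Together they cover $S\setminus\{\text{vertices}\}$, so this is a half-translation atlas. As $\pm\mathrm{id}$ preserves orientation, $S$ is orientable, and $\chi=-2$ gives genus 2.

**Step 3: the covering $\bar S$.** Let $\bar S\subset\bar\Theta\times\bar\Theta$ be the preimage of $S$, a covering of $S$ with deck group $\Lambda^2$. A pair $(c,b)$ fails to be in $\bar S$ only if $c$ and $b$ are interior to edges over the same $e_i$. In particular:

- if $(c,b)\in\bar S$ and $c$ is interior to an edge over $e_i$, then $b$ lies over $C_i$;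
- if $\omega$ is a vertex, then $\{\omega\}\times\bar\Theta\subset\bar S$.

The same holds with the factors exchanged. The space $\bar S$ is connected: $\{0\}\times\bar\Theta$ and $\bar\Theta\times\{\ell_2\}$ lie in $\bar S$, so the component of $(0,0)$ contains all $(\ell_1,\ell_2)\in\Lambda^2$ and is preserved by the deck group, which permutes the components transitively because $S$ is connected.

## 7. Shears along the cylinders and their lifts

**Step 1: the affine map $\varphi$ on $S$.** Define
$$V_n(s,\theta)=(s,\theta+2ns)\ \text{ on each } B_i,\qquad W_n(\vartheta,t)=(\vartheta+2nt,t)\ \text{ on each } A_j .$$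
Since $\theta$ and $\vartheta$ have period 2, these are the identity on the boundaries of the cylinders. So they are well-defined homeomorphisms of $S$ fixing all vertices. The map $V_n$ is affine off the vertices, with linear part $\pm\begin{pmatrix}1&0\\2n&1\end{pmatrix}$. This is clear inside $B_i$. An open edge $\{\text{vertex}\}\times e_j$ lies in the interior of $A_j$ and is fixed pointwise. Near it, on either side, the $A_j$-chart is a $B_i$-chart up to $\pm\mathrm{id}+\text{const}$, and conjugation by $-\mathrm{id}$ does not change a linear part. So on both sides $V_n$ has this linear part, and the two affine maps agree on the edge; they are one affine map. Similarly $W_n$ has linear part $\pm\begin{pmatrix}1&2n\\0&1\end{pmatrix}$. Hence $\varphi=W_nV_n$ is affine off the vertices with linear part $\pm M$,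
$$M=\begin{pmatrix}1+4n^2&2n\\2n&1\end{pmatrix},\qquad \det M=1,\quad \operatorname{tr}M>2,$$
so $M$ is hyperbolic.

**Step 2: the lift of $V_n$.** We want a lift to $\bar S$ that interacts with $\Lambda^2$ through $\mathcal V$. For $(c,b)\in\bar S$ with $c=z+se_i$, $z\in\Lambda$, let
$$\hat V(c,b)=(c,b'),$$
where $b'$ is the endpoint of the path of length $2ns$ that starts at $b+nNz$ and runs over $C_i$ in direction $Ne_i$. Here we use a representation of $c$ with $b$ over $C_i$. If $0<s<1$, it is unique. If $c$ is a vertex, any $i$ with $b$ over $C_i$ is allowed, and we check that the choice does not matter. For $s=0$ we get $b'=b+nNz=b+nNc$. For $s=1$ the path winds $n$ times around $C_i$ and adds $nNe_i$, so $b'=b+nN(z+e_i)=b+nNc$. So $\hat V$ is well defined. It is continuous on each of the closed strips $\{(z+se_i,b): 0\le s\le1,\ b\text{ over }C_i\}$, and these form a locally finite cover of $\bar S$, so $\hat V$ is continuous. Replacing $n$ by $-n$ gives the inverse. By construction $\hat V$ covers $V_n$, and replacing $(c,b)$ by $(c+\ell_1,b+\ell_2)$ replaces $b'$ by $b'+\ell_2+nN\ell_1$, that is, $\hat V(p+\ell)=\hat V(p)+\mathcal V\ell$.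

**Step 3: the same formula at both kinds of vertices.** This is needed when two points lie on different edges at a common vertex $\omega$. We claim
$$\hat V(\omega+s\sigma e_i,b)=(\omega+s\sigma e_i,b'),\quad b'=\text{end of the path of length }2ns\text{ from }b+nN\omega\text{ in direction }\sigma Ne_i. \tag{3}$$
For $\sigma=1$ this is the definition. For $\sigma=-1$, write $\omega-se_i=z+(1-s)e_i$ with $z=\omega-e_i$. The path starts at $b+nN\omega-nNe_i$ and has length $2n(1-s)$ in direction $Ne_i$. With length $2n$ it would end at $b+nN\omega$, so it stops at distance $2ns$ before that point.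

**Step 4: the lift of $W_n$.** Let $\hat W$ be obtained from the definition of $\hat V$ by exchanging the factors and replacing $N$ by $-N$: for $b=z+te_j$, $\hat W(c,b)=(c',b)$, with $c'$ the end of the path of length $2nt$ from $c-nNz$ over $C_j$ in direction $-Ne_j$. It covers $W_n$ and satisfies $\hat W(p+\ell)=\hat W(p)+\mathcal W\ell$. Put $\hat\varphi=\hat W\hat V$. Then $\hat\varphi$ covers $\varphi$, and $\hat\varphi(p+\ell)=\hat\varphi(p)+A\ell$ with $A=A_n$.

## 8. A semiconjugacy at distance of order $1/n$ from the honeycomb model

Let $\pi:\mathbb R^3\to E$ be the orthogonal projection and $H(c,b)=(\pi c,\pi b)$, a map $\bar S\to E\oplus E$. As $N\mathbf 1=0$, $N\pi=N$. Also $H(p+\ell)=H(p)+\ell$. So $H$ is a piecewise linear model of the map we want, but it does not intertwine $\hat\varphi$ with $A$. We measure the error and then correct it.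

**Step 1: each shear makes an error of at most $1/\sqrt2$, whatever $n$ is.** For $c=z+se_i$, the second component of $H(\hat V(c,b))-\mathcal VH(c,b)$ is
$$\delta=\pi(b'-b)-nNc=\pi(\text{displacement of the path of length }2ns)-ns\,Ne_i,$$
since the terms $nNz$ cancel; the first component is $0$. Write $2ns=2q+\varrho$ with $q$ an integer and $0\le\varrho<2$. The path makes $q$ full turns, and a rest of length $\varrho<2$ covers lengths $a_1,a_2\in[0,1]$ in the two kinds of edges, with $a_1+a_2=\varrho$. So the displacement is $(q+a_1)e_{i+1}-(q+a_2)e_{i+2}$, while $ns\,Ne_i=(q+\frac\varrho2)(e_{i+1}-e_{i+2})$. Since $\pi$ does not increase norms,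
$$|\delta|^2\le\sum_\nu\Big(a_\nu-\frac\varrho2\Big)^2=\sum_\nu a_\nu^2-\frac{\varrho^2}2\le\varrho-\frac{\varrho^2}2\le\frac12 .$$
For instance, if $b+nNz$ is a vertex over $P$ and $2ns=1$, then $\delta=\pi\big(e_{i+1}-\frac12Ne_i\big)=-\frac12\pi e_i$ and $|\delta|=\frac12\sqrt{2/3}\approx0.41$. At vertices $c$ the error is $0$. By exchanging factors, $H\hat W-\mathcal WH=(\delta',0)$ with $|\delta'|\le1/\sqrt2$.

**Step 2: write an orbit as a second-order recursion in $E$.** For $p\in\bar S$ let $p_0=p$, $p_{k+1}=\hat Vp_k$ for $k$ even and $p_{k+1}=\hat Wp_k$ for $k$ odd, $k\in\mathbb Z$. So $p_{2k}=\hat\varphi^kp$. Write $H(p_k)=(x_k,y_k)$, and let $\xi_k=x_k$ for $k$ even, $\xi_k=y_k$ for $k$ odd. Since $\hat V$ keeps the first coordinate and $\hat W$ the second,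
$$H(p_k)=(\xi_k,\xi_{k-1})\ (k\text{ even}),\qquad H(p_k)=(\xi_{k-1},\xi_k)\ (k\text{ odd}),$$
and Step 1 says
$$\xi_{k+1}=\xi_{k-1}+(-1)^knN\xi_k+d_k,\qquad d_k\in E,\quad |d_k|\le\frac1{\sqrt2}. \tag{4}$$

**Step 3: remove the error by a bounded correction.** We look for $\zeta_k=\xi_k+u_k$ with $u$ bounded and $\zeta_{k+1}=\zeta_{k-1}+(-1)^knN\zeta_k$. Subtracting (4), this means
$$u_k=\frac{(-1)^k}nN^{-1}\big(u_{k+1}-u_{k-1}+d_k\big),\qquad k\in\mathbb Z. \tag{5}$$
The right side is a contraction of $\ell^\infty(\mathbb Z,E)$ with factor $\frac2{n\sqrt3}$, which is $<1$ for $n\ge2$. So there is exactly one bounded solution. Its supremum norm satisfies $\|u\|\le\frac1{n\sqrt3}\big(2\|u\|+\frac1{\sqrt2}\big)$, hence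
$$|u_k|\le\frac1{\sqrt2\,(n\sqrt3-2)} .$$
For each $k$, $u_k$ is continuous in $p$. It is the limit, uniform in $p$, of the iterates of (5) starting from $0$, and each iterate is a continuous function of finitely many of the $d_j(p)$.

**Step 4: the map $h$.** Put $h(p)=(\zeta_0,\zeta_{-1})=H(p)+(u_0,u_{-1})$. It is continuous. Next,
$$A(\zeta_0,\zeta_{-1})=\mathcal W(\zeta_0,\zeta_{-1}+nN\zeta_0)=\mathcal W(\zeta_0,\zeta_1)=(\zeta_0-nN\zeta_1,\zeta_1)=(\zeta_2,\zeta_1).$$
The sequence of $\hat\varphi p$ is $(p_{k+2})$, so by uniqueness in (5) its corrected sequence is $(\zeta_{k+2})$. Therefore $h\hat\varphi=Ah$. Finally, replacing $p$ by $p+\ell$ adds to $(\xi_k)$ an exact solution of (4) with zero error. So $d$ and $u$ do not change, and $h(p+\ell)=h(p)+\ell$. Hence $h$ induces a continuous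
$$\underline h:S\to(E/\Lambda)^2=\mathbb T^4,\qquad \underline h\varphi=f_A\underline h,$$
and $K:=\underline h(S)$ is compact with $f_A(K)=\underline h(\varphi(S))=K$.

**Step 5: what injectivity means.** If $\underline h$ identifies two points, they have lifts $p,q$ with $h(p)=h(q)$; we must show $p=q$. Suppose $h(p)=h(q)$. The recursion for $\zeta$ runs in both directions, so the two $\zeta$-sequences coincide, and $|\xi_k(p)-\xi_k(q)|\le\eta:=\frac{\sqrt2}{n\sqrt3-2}$ for all $k$. Writing $p_k=(c_k,b_k)$ and $q_k=(c_k^*,b_k^*)$, we get
$$|\pi(c_k-c_k^*)|\le\eta,\qquad |\pi(b_k-b_k^*)|\le\eta\qquad\text{for all }k\in\mathbb Z. \tag{6}$$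
For $n\ge8$ we have $\eta\le0.1193$. From now on $n\ge8$ and $\rho:=2\eta$, so that $\rho<\frac14$. (For $n=7$ the formula gives $2\eta\approx0.279$, too large for the lemmas below as stated.)

## 9. Hexagons in $\bar S$: why bounded distance does not give injectivity

The natural argument for injectivity is this. Suppose $h(p)=h(q)$ and $p\neq q$. By (6), $H(p_k)$ and $H(q_k)$ stay at bounded distance. The pairs $(p',q')$ with $|H(p')-H(q')|$ bounded by a fixed constant form a set that is compact modulo the diagonal action of $\Lambda^2$. So $p_k$ and $q_k$ are joined by a path $\beta_k$ of length at most some constant $C$. Straighten $\beta_0$ to a geodesic $g$. The map $\hat\varphi$ acts on straight segments by $\pm M$, so $\hat\varphi^kg$ becomes arbitrarily long as $k\to+\infty$ or $k\to-\infty$. But $\hat\varphi^kg$ joins $p_{2k}$ to $q_{2k}$, and so does the short path $\beta_{2k}$. If $\hat\varphi^kg$ were the shortest path in the homotopy class of $\beta_{2k}$, we would have a contradiction.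

This would finish the proof if $\bar S$ were simply connected. It is not. Take the hexagon of Section 5 in $\{0\}\times\bar\Theta\subset\bar S$. It is a loop of length 6, and its projection to the second factor is an embedded cycle in a graph, which is not null-homotopic. So $\bar S$ contains short essential loops. Nothing said so far excludes that $\hat\varphi^k\beta_0$ and $\beta_{2k}$ differ by such loops.

Two features of the construction get us past this point. First, the error in Step 1 of Section 8 is bounded independently of $n$, while the expansion is proportional to $n$. So $\eta$ is small, and $p_k,q_k$ are not merely at bounded distance but closer than the size of a square. For such pairs there is a *canonical* homotopy class of short paths. Second, $\hat\varphi$ is a product of two shears, (6) holds also at the half-steps, and a single shear can be checked by hand to carry canonical classes to canonical classes. This is where opposition (O) enters.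

## 10. Short classes of paths

**Lemma 1.** If $c,c^*\in\bar\Theta$ and $|\pi(c-c^*)|\le\eta$, then $|c-c^*|_\infty\le\rho$.

*Proof.* The lemma undoes the projection $\pi$. Let $v=c-c^*$ and $\tau=\sum v_i$, so $v=\pi v+\frac\tau3\mathbf 1$. Coordinate sums on $\bar\Theta$ lie in $[0,1]$, so $|\tau|\le1$. Each of $c,c^*$ has at most one non-integer coordinate, so some $v_i$ is an integer. Since $|v_i|\le\eta+\frac13<1$, we get $v_i=0$, hence $|\tau/3|=|(\pi v)_i|\le\eta$. Then $|v_j|\le\eta+\eta=\rho$ for all $j$. $\square$

**Lemma 2.** If $c,c^*\in\bar\Theta$ and $|c-c^*|_\infty\le\rho$, then one of the following holds.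

- (I) $c,c^*$ are interior points of the same edge, at distance $\le\rho$.
- (II) There is a vertex $\omega$ with $c=\omega+s\sigma e_i$, $c^*=\omega+s'\sigma e_{i'}$, $0\le s,s'\le\rho$, and $i\neq i'$ if $s,s'>0$.

*Proof.* Suppose $c=z+se_i$ with $s\in[\frac14,\frac34]$. Since $\rho<\frac14$, the coordinate $c^*_i$ lies strictly between $z_i$ and $z_i+1$, so it is non-integer. The other coordinates of $c^*$ are then integers at distance $<\frac14$ from those of $c$, hence equal to them. So $c^*$ is interior to the same edge, and (I) holds. The same argument applies with $c$ and $c^*$ exchanged. In the remaining case both points are within less than $\frac14$, along edges, of vertices $\omega$ and $\omega^*$. Then $|\omega-\omega^*|_\infty<\frac34$, so $\omega=\omega^*$. If both points are interior to the same edge, we are in (I). Otherwise one of them is $\omega$ or they lie on different edges, and $|c-c^*|_\infty=\max(s,s')\le\rho$. $\square$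

The two types exclude each other, and $\omega$ in (II) is unique. Let $[c,c^*]$ be the arc along the edge in case (I), and through $\omega$ in case (II). Its length is at most $2\rho$. If $c$ and $c^*$ lie over $C_i$, so does $[c,c^*]$.

**Definition (close).** Points $p=(c,b)$ and $q=(c^*,b^*)$ of $\bar S$ are close if $|c-c^*|_\infty\le\rho$ and $|b-b^*|_\infty\le\rho$. The $\ell^1$-length of a piecewise linear path in $\bar S$ is the sum of the lengths of its two projections to $\bar\Theta$. It is at least the flat length. All paths below in which lengths are measured are piecewise linear.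

For example, if $c$ is at distance $0.2$ from a vertex $\omega$ and $\rho>0.2$, then $(c,b)$ and $(\omega,b)$ are close whenever $(c,b)\in\bar S$.

**Lemma 3.** Close points $p,q$ are joined in $\bar S$ by a path of $\ell^1$-length $\le4\rho$, and any two such paths are homotopic in $\bar S$ rel endpoints. Denote this class by $\gamma(p,q)$.

*Proof.* *Existence.* If $(c,c^*)$ is of type (I), in an edge over $e_i$, then $b,b^*$ lie over $C_i$, and so does $[b,b^*]$. Use $[c,c^*]\times\{b\}$ followed by $\{c^*\}\times[b,b^*]$, of length at most $3\rho$. If $(c,c^*)$ is of type (II), use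
$$[c,\omega]\times\{b\},\qquad \{\omega\}\times[b,b^*],\qquad [\omega,c^*]\times\{b^*\}.$$
The first piece is in $\bar S$, since if $s>0$ then $b$ lies over $C_i$; the third is similar; the second is in $\{\omega\}\times\bar\Theta\subset\bar S$. The length is at most $\rho+2\rho+\rho$.

*Uniqueness.* Two such paths form a loop of $\ell^1$-length $\le8\rho<2$. Its projection to either factor is a closed path of length $<2$. Different vertices are at distance at least 1, so this projection meets at most one vertex, and therefore lies in the open star of some vertex: $\omega$ for the first factor, $\omega'$ for the second (with sign $\sigma'$). Points of $\bar S$ with both coordinates in these stars form the set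
$$\{(\omega+s\sigma e_i,\ \omega'+t\sigma'e_j):\ 0\le s,t<1,\ i\neq j\},$$
because $s,t>0$ forces $i\ne j$, and if $s$ or $t$ is $0$ the corresponding index can be chosen freely. This set contracts to $(\omega,\omega')$ by scaling $(s,t)$. So the loop is null-homotopic in $\bar S$. $\square$

The class $\gamma(p,q)$ is characterized by a length bound. So it is compatible with deck translations and with the exchange of the two factors.

## 11. A shear carries short classes to short classes

**Lemma 4.** If $p,q$ are close and $\hat Vp,\hat Vq$ are close, then $\hat V\gamma(p,q)=\gamma(\hat Vp,\hat Vq)$ as homotopy classes rel endpoints. The same holds for $\hat W$.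

*Proof.* **Reduction to $\hat V$.** The exchange $(c,b)\mapsto(b,c)$ preserves $\bar S$, closeness and $\ell^1$-length, and turns $\hat W$ into the map $\hat V$ with $N$ replaced by $-N$. The argument below uses only lines over $C_i$, directions $\pm Ne_i$ and (O), all of which are also available for $-N$. So it is enough to treat $\hat V$. Let $p=(c,b)$, $q=(c^*,b^*)$. As $\hat V$ keeps $c$ and $c^*$, the pairs $(p,q)$ and $(\hat Vp,\hat Vq)$ have first coordinates of the same type, and we represent both classes by the paths from the proof of Lemma 3.

**Type (I): everything happens in a strip.** Let $\hat e=\{z+se_i:0\le s\le1\}$ be the edge containing $c,c^*$, and let $L$ be the line over $C_i$ containing $b$. It contains $[b,b^*]$, which lies over $C_i$. The path for $(p,q)$ lies in the strip $\hat e\times L$, so its image lies in $\hat V(\hat e\times L)=\hat e\times(L+nNz)$. The path for $(\hat Vp,\hat Vq)$ starts in this strip and stays in $\hat e\times(\text{preimage of }C_i)$, hence in the same strip. The strip is contractible, so the two paths, which have the same endpoints, are homotopic.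

**Type (II), normalization.** Since $nN\omega\in\Lambda$, we may compose $\hat V$ with the deck translation by $(0,-nN\omega)$, which affects neither closeness nor the claim. By (3) the new map $\hat V'$ is
$$\hat V'(\omega+s\sigma e_i,b)=(\omega+s\sigma e_i,b_1),$$
where a path $R$ of length $2ns$ leads from $b$ to $b_1$ in direction $\sigma Ne_i$. Similarly a path $R^*$ of length $2ns'$ leads from $b^*$ to $b_1^*$ in direction $\sigma Ne_{i'}$. If $s=0$ or $s'=0$, the corresponding path is constant.

**Type (II), the paths $R$ and $R^*$ are short.** A priori these lengths are only bounded by $2n\rho$. We show that both are at most $4\rho$. Put $w=b_1-b$ and $w^*=b_1^*-b^*$ in $\mathbb R^3$. Both pairs are close, so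
$$|w-w^*|_\infty\le|b_1-b_1^*|_\infty+|b-b^*|_\infty\le2\rho .$$
Since $R$ runs monotonically in direction $\sigma Ne_i$,
$$w=\sigma(\alpha e_{i+1}-\beta e_{i+2}),\qquad \alpha,\beta\ge0,\quad \alpha+\beta=2ns,$$
and similarly for $w^*$ with $i'$ and $s'$.

Suppose first $s,s'>0$. Then $i\neq i'$; let $k$ be the third index. We have $w_i=0$ and $w^*_{i'}=0$, so $|w_{i'}|=|(w-w^*)_{i'}|\le2\rho$. By (O), $w_k$ and $w_k^*$ have (weakly) opposite signs, so $|w_k|\le|w_k-w_k^*|\le2\rho$. Together $2ns=|w_{i'}|+|w_k|\le4\rho$. In the same way $2ns'=|w^*_i|+|w^*_k|\le4\rho$. If $s'=0$, then $w^*=0$, and $w$ has at most two nonzero coordinates, each at most $2\rho$ in absolute value, so $2ns\le4\rho$. The case $s=0$ is the same.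

**Type (II), comparison of the two classes.** The path $\hat V'([c,\omega]\times\{b\})$ goes from $(c,b_1)$ to $(\omega,b)$. If $s>0$, it lies in $[\omega,c]\times(\text{line over }C_i)\subset\bar S$, which is contractible, so it is homotopic rel endpoints to $[c,\omega]\times\{b_1\}$ followed by $\{\omega\}\times R^{-1}$. If $s=0$, this is trivial. The same applies to $c^*$, and $\hat V'$ is the identity on $\{\omega\}\times[b,b^*]$. Hence
$$\hat V'\gamma(p,q)\simeq\big([c,\omega]\times\{b_1\}\big)\cdot\big(\{\omega\}\times(R^{-1}\cdot[b,b^*]\cdot R^*)\big)\cdot\big([\omega,c^*]\times\{b_1^*\}\big),$$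
while
$$\gamma(\hat V'p,\hat V'q)=\big([c,\omega]\times\{b_1\}\big)\cdot\big(\{\omega\}\times[b_1,b_1^*]\big)\cdot\big([\omega,c^*]\times\{b_1^*\}\big).$$
The two middle paths lie in $\{\omega\}\times\bar\Theta\subset\bar S$ and have the same endpoints. Together they form a closed path of length at most $(4\rho+2\rho+4\rho)+2\rho=12\rho<3$. By the remark on short loops in Section 5 they are homotopic in $\bar\Theta$. $\square$

## 12. Straight segments are stretched

We now finish the proof of Theorem 1. Let $n\ge8$ and $h(p)=h(q)$.

**Step 1: short classes follow the orbit.** By (6) and Lemma 1, $p_k$ and $q_k$ are close for every $k\in\mathbb Z$. Put $\gamma_k=\gamma(p_k,q_k)$. By Lemma 4, $\gamma_{k+1}=\hat V\gamma_k$ for $k$ even and $\gamma_{k+1}=\hat W\gamma_k$ for $k$ odd. As $\hat V$ and $\hat W$ are homeomorphisms, this can be read in both directions, so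
$$\hat\varphi^k\gamma_0=\gamma_{2k}\quad\text{for all }k\in\mathbb Z, \tag{7}$$
and each $\gamma_{2k}$ contains a path of flat length $\le4\rho$. This is exactly what was missing in Section 9.

**Step 2: geodesics in $\bar S$.** We recall the facts that turn a homotopy class into a length. The flat metric on $\bar S$ is complete, because $\bar S$ is locally compact and $\Lambda^2$ acts on it cocompactly by isometries. All cone angles are $2\pi$, or $3\pi$ at vertices, so none is less than $2\pi$ and $\bar S$ is locally CAT(0), that is, non-positively curved. By the Cartan–Hadamard theorem the universal cover is CAT(0); there geodesics are unique and local geodesics are geodesics (Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*, II.4.1, II.5.20 and II.1.4). So every homotopy class of paths rel endpoints in $\bar S$ contains a unique local geodesic, and it is the shortest path in the class.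

Away from vertices, a local geodesic is straight. At a vertex, two straight segments form a local geodesic exactly when they make an angle $\ge\pi$ on both sides: a sector of angle $<\pi$ would develop into the plane, where the chord is a shortcut. For instance, at a vertex of $\bar S$ the two angles can be $\pi$ and $2\pi$, while at a corner of a cube, with total angle $\frac{3\pi}2$, this is impossible. By compactness a local geodesic is a finite concatenation of such segments, meeting only at vertices.

**Step 3: $\hat\varphi$ sends local geodesics to local geodesics, up to parametrization.** The map $\hat\varphi$ sends vertices to vertices and is affine off the vertices with linear part $\pm M$. So it sends straight segments to straight segments. An angle is $\ge\pi$ exactly when the sector contains a sector of angle $\pi$ starting at one of its sides. A small sector of angle $\pi$ at a vertex develops isometrically onto a half-disc. Its interior is connected and free of vertices, so in developed coordinates $\hat\varphi$ is a single linear map $\pm M$ there, and the image develops onto the germ of a half-plane. So the image is again the germ of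 a sector of angle $\pi$. Hence the condition "angle $\ge\pi$ on both sides" is preserved. The same holds for $\hat\varphi^{-1}$.

**Step 4: contradiction if $p\ne q$.** Let $g$ be the local geodesic in $\gamma_0$. If $p\neq q$, it contains a nondegenerate straight segment, with vector $\pm v\neq0$. By Step 3 and (7), $\hat\varphi^kg$ is the local geodesic in $\gamma_{2k}$, so its length is at most $4\rho$. But it contains a straight segment of length $|M^kv|$, and by Fact 1 the numbers $|M^kv|$, $k\in\mathbb Z$, are unbounded. So $p=q$.

**Step 5: conclusion.** Thus $\underline h$ is a continuous injection of the compact surface $S$ into $\mathbb T^4$, hence a homeomorphism onto $K$. So $K$ is an embedded closed connected orientable surface of genus 2 with $f_{A_n}(K)=K$. A translate of a subtorus homeomorphic to $K$ would be a 2-torus, which has $\chi=0\neq-2$. So $K$ is not a translate of a subtorus. This proves Theorem 1. By construction, $f_{A_n}|_K$ is topologically conjugate to the affine pseudo-Anosov map $\varphi=W_nV_n$. As a check of Section 4, $S$ has four points with three prongs, and $4\cdot(2-3)=-4=2\chi(S)$.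

## 13. Products and the other dimensions

It remains to prove the existence part of Theorem 2(c).

**Step 1: hyperbolic automorphisms of $\mathbb T^j$ for all $j\ge2$.** Every $j\ge2$ is a sum of 2's and 3's, so it is enough to have hyperbolic matrices of sizes 2 and 3 and to take direct sums. For size 2 take $\begin{pmatrix}2&1\\1&1\end{pmatrix}$. For size 3 take the companion matrix of $x^3-x-1$, whose determinant is $\pm1$. This polynomial takes the value $-1$ at $\pm1$, so it has no rational root and is irreducible. If $\mu$ were a root with $|\mu|=1$, then $\mu^{-1}=\bar\mu$ would be a root too, so $\mu$ would be a root of $x^3+x^2-1$, the reciprocal polynomial up to sign. Two monic cubics with a common root, one of them irreducible, are equal, and these are not. So the companion matrix is hyperbolic.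

**Step 2: the products.** Let $j,l\in\{0,2,3,4,\dots\}$, let $f_B,f_C$ be hyperbolic automorphisms of $\mathbb T^j,\mathbb T^l$ (omitted if $j$ or $l$ is $0$), and let $K\subset\mathbb T^4$ be the surface of Theorem 1 for $n=8$. The automorphism $f_{A_8}\times f_B\times f_C$ of $\mathbb T^4\times\mathbb T^j\times\mathbb T^l$ is hyperbolic, and $K\times\mathbb T^j\times\{0\}$ is an invariant embedded closed connected manifold of dimension $2+j$. If it were a translate of a subtorus, then its projection $K$ to $\mathbb T^4$ would be a translate of a compact connected subgroup, that is, of a subtorus, contradicting Theorem 1. So examples exist with $(m,d)=(2+j,4+j+l)$. Taking $j=0$ and $l\in\{0,2,3,\dots\}$ gives $d=4$ and all $d\ge6$. Together with the non-existence for $d\le3$ from Section 4, this proves (c), and with it Theorem 2. $\blacksquare$
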